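\title{Quadratic BSDEs without convexity: non-uniqueness under all exponential moments and a doubly exponential threshold}

\begin{abstract}
We consider real-valued backward stochastic differential equations whose generator $f(t,y,z)$ has quadratic growth $\frac\gamma2|z|^2$, is not convex in $z$, and satisfies $|f(t,y,z)-f(t,y,z')|\le C|z-z'|(1+|z|+|z'|)$. The terminal value is unbounded but has exponential moments of all orders. We show that uniqueness and stability fail in the class of solutions with all exponential moments, already for an explicit deterministic generator $f(t,z)$. The cause is a loss of mass in the Girsanov density attached to the difference of two solutions. We then find the integrability scale at which uniqueness returns. It is doubly exponential: uniqueness, and stability under a uniform integrability condition, hold when the data have a moment $\mathbb E[\exp(\lambda e^{\mu\Theta})]<\infty$ with $\mu>4C+\min(\gamma,2C)$, while uniqueness can fail for every smaller rate $\mu$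 if the Brownian motion has dimension at least two, and for every $\mu<4C$ in dimension one.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Setting}

Let $B=(B^1,\dots,B^m)$ be an $m$-dimensional Brownian motion on a complete probability space $(\Omega,\mathcal F,\mathbb P)$, let $T>0$, and let $(\mathcal F_t)_{t\in[0,T]}$ be the augmented natural filtration of $B$. We study the backward stochastic differential equation (BSDE)
\begin{equation}\label{eq:bsde}
Y_t=\xi+\int_t^T f(s,Y_s,Z_s)\,ds-\int_t^T Z_s\,dB_s,\qquad 0\le t\le T,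
\end{equation}
where the terminal value $\xi$ is a real $\mathcal F_T$-measurable random variable and the generator $f:\Omega\times[0,T]\times\mathbb R\times\mathbb R^{1\times m}\to\mathbb R$ is progressively measurable and continuous in $(y,z)$. A \emph{solution} is a pair $(Y,Z)$ of progressively measurable processes, $Y$ continuous and real-valued, $Z$ with values in $\mathbb R^{1\times m}$ and $\int_0^T|Z_s|^2ds<\infty$ a.s., that satisfies \eqref{eq:bsde}. Equivalently, $dY_t=-f(t,Y_t,Z_t)\,dt+Z_t\,dB_t$ and $Y_T=\xi$.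

The \emph{standing assumptions} on a pair $(\xi,f)$ are the following. There are constants $\beta,\gamma\ge0$ and a nonnegative progressively measurable process $\alpha$ such that, a.s., for all $t,y,y',z$,
\begin{gather}
|f(t,y,z)-f(t,y',z)|\le\beta|y-y'|,\tag{H1}\label{eq:H1}\\
|f(t,y,z)|\le\alpha_t+\beta|y|+\tfrac{\gamma}{2}|z|^2,\tag{H2}\label{eq:H2}\\
\mathbb E\Big[\exp\Big(\lambda\Big(|\xi|+\int_0^T\alpha_t\,dt\Big)\Big)\Big]<\infty\quad\text{for every }\lambda>0.\tag{H3}\label{eq:H3}
\end{gather}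
We write $\mathcal E$ for the class of solutions with $\mathbb E[\exp(\lambda\sup_{t\in[0,T]}|Y_t|)]<\infty$ for every $\lambda>0$.

\begin{definition}\label{def:us}
\emph{Uniqueness} holds for $(\xi,f)$ if \eqref{eq:bsde} has at most one solution in $\mathcal E$. \emph{Stability} holds for $(\xi,f)$ if the following is true. Let $(\xi^n,f^n)_{n\ge1}$ satisfy the standing assumptions with the same constants $\beta,\gamma$ and with processes $\alpha^n$ such that
\[
\sup_n\mathbb E\Big[\exp\Big(\lambda\Big(|\xi^n|+\int_0^T\alpha^n_t\,dt\Big)\Big)\Big]<\infty\quad\text{for every }\lambda>0 .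
\]
Suppose that
\begin{equation}\label{eq:conv}
\begin{gathered}
\xi^n\to\xi\ \text{ a.s., and, for $dt\otimes d\mathbb P$-a.e. $(t,\omega)$,}\\
f^n(t,\cdot,\cdot)\to f(t,\cdot,\cdot)\ \text{ locally uniformly on }\mathbb R\times\mathbb R^{1\times m}.
\end{gathered}
\end{equation}
Then, for any solution $(Y,Z)\in\mathcal E$ for $(\xi,f)$ and any solutions $(Y^n,Z^n)\in\mathcal E$ for $(\xi^n,f^n)$,
\begin{equation}\label{eq:stab}
\mathbb E\Big[\sup_{t\in[0,T]}|Y_t-Y^n_t|^p+\Big(\int_0^T|Z_s-Z^n_s|^2ds\Big)^{p/2}\Big]\to0\qquad\text{for every }p\ge1.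
\end{equation}
\end{definition}

\subsection{The question}

The model generator $f(z)=\frac\gamma2|z|^2$, $\gamma>0$, explains why exponential moments are the natural scale. It\^o's formula gives $d\,e^{\gamma Y}=\gamma e^{\gamma Y}Z\,dB$ for every solution. For a solution in $\mathcal E$ this local martingale is dominated by the integrable variable $e^{\gamma\sup|Y|}$, so it is a martingale and $Y_t=\gamma^{-1}\log\mathbb E[e^{\gamma\xi}\,|\,\mathcal F_t]$. One exponential moment determines the solution, and $\mathcal E$ offers all of them.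

Beyond this example the following is known. Under the standing assumptions a solution in $\mathcal E$ exists. If moreover $z\mapsto f(t,y,z)$ is convex (for $f$ and all $f^n$), uniqueness and stability hold in $\mathcal E$; see Remark~\ref{rem:defect} for a caveat on the wording of stability. Still in the convex setting, Delbaen, Hu and Richou weakened the integrability assumptions: uniqueness holds among solutions that admit some given exponential moments, namely those provided by the existence theorem.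

Open Question~1 of \cite{slides} asks for uniqueness and stability when convexity is replaced by the condition that, a.s., for all $t,y,z,z'$,
\begin{equation}
|f(t,y,z)-f(t,y,z')|\le C|z-z'|(1+|z|+|z'|),\tag{L}\label{eq:L}
\end{equation}
with the same constant $C$ for $f$ and all $f^n$. Condition \eqref{eq:L} says that the slope of $f$ in $z$ grows at most linearly; the model generator satisfies it with $C=\gamma/2$. A positive answer is the natural guess. Uniqueness holds for convex generators, hence for concave ones (apply the convex case to $(-Y,-Z)$, which solves the equation with data $-\xi$ and $-f(t,-y,-z)$), and an elementary argument gives it for generators $f(t,z)$ that are Lipschitz in $z$ (Lemma~\ref{lem:lip}). Nevertheless the answer is negative.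

\subsection{Results}

All our examples run on a deterministic clock that explodes at time $T$. For $t\in[0,T)$ let
\begin{equation}\label{eq:clock}
\zeta(t)=\frac{\sqrt T}{T-t},\qquad A(t)=\int_0^t\zeta(r)^2dr=\frac{t}{T-t},\qquad \zeta(T):=0,
\end{equation}
so that $A$ increases from $0$ to $\infty$ on $[0,T)$. We write $z_i$ for the coordinates of $z$ and $e_i$ for the unit row vectors.

\begin{theorem}\label{thm:counter}
Let $T,\gamma,C>0$, $m\ge1$, $\ell\ge\max(4/\gamma,2/C)$ and
\[
f(t,z)=z_1\min\{\zeta(t),\,2|z_1|/\ell\}.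
\]
Then $|f(t,z)|\le\frac\gamma2|z|^2$ and $|f(t,z)-f(t,z')|\le C|z-z'|(|z|+|z'|)$. There is a random variable $\xi$ with all exponential moments for which the BSDE $(\xi,f)$ has two solutions in $\mathcal E$ with different values at $t=0$. Hence uniqueness and stability both fail under the standing assumptions and \eqref{eq:L}, even for a deterministic generator with $\alpha\equiv0$ and $\beta=0$.
\end{theorem}

Exponential moments of all orders are therefore not enough, and one asks what is. For a pair $(\xi,f)$ satisfying the standing assumptions and \eqref{eq:L}, put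
\[
\Theta=e^{\beta T}\Big(|\xi|+\int_0^T\alpha_t\,dt\Big),\qquad \bar\gamma=\min(\gamma,2C),\qquad \mu^*=\bar\gamma+4C,
\]
and define $\Theta^n$ in the same way from $(\xi^n,\alpha^n)$.

\begin{theorem}\label{thm:sharp}
\textup{(a)} Let $\mu>\mu^*$ and let $(\xi,f)$ satisfy the standing assumptions, \eqref{eq:L}, and $\mathbb E[\exp(\lambda e^{\mu\Theta})]<\infty$ for some $\lambda>0$.
\begin{itemize}
\item \emph{Uniqueness.} The BSDE has at most one solution in $\mathcal E$ (hence, by the existence result quoted above, exactly one).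
\item \emph{Stability.} Assume in addition that the pairs $(\xi^n,f^n)$ satisfy the standing assumptions and \eqref{eq:L} with the same $\beta,\gamma,C$; that $\sup_n\mathbb E[\exp(\lambda e^{\mu\Theta^n})]<\infty$ for some $\lambda>0$; that $(\alpha^n)$ is uniformly integrable for $dt\otimes d\mathbb P$; and that \eqref{eq:conv} holds. Then \eqref{eq:stab} holds for all solutions $(Y,Z),(Y^n,Z^n)\in\mathcal E$.
\end{itemize}
\textup{(b)} Let $\gamma,C,T>0$. If $m\ge2$ and $0<\mu<\mu^*$, or if $m=1$ and $0<\mu<4C$, there is a pair $(\xi,f)$ with $\alpha=0$, $\beta=0$, growth constant $\gamma$ and \eqref{eq:L} with constant $C$, for which there are two different solutions, both satisfying $\mathbb E[\exp(\lambda e^{\mu\sup_t|Y_t|})]<\infty$ for \emph{every} $\lambda>0$.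
\end{theorem}

In (b) we have $\Theta=|\xi|\le\sup_t|Y_t|$, so the data satisfy the moment condition of (a) at rate $\mu$. For $m\ge2$ the rate $\mu^*=4C+\min(\gamma,2C)$ is therefore sharp. We do not settle the case $\mu=\mu^*$, nor the range $4C\le\mu\le\mu^*$ for $m=1$. The generators in (b) are random, whereas that of Theorem~\ref{thm:counter} is deterministic.

To see how strong the moment condition of (a) is, let $\int_0^T\alpha\,dt$ be bounded and $\xi=g(B_T)$. The condition holds if $e^{\beta T}|g(x)|\le c+\frac2\mu\log(1+|x|)$, in particular if $g$ is bounded, because then $e^{\mu\Theta}\le c'(1+|B_T|^2)$ and $|B_T|^2$ has a small exponential moment. It fails for $\xi=B^1_T$, which satisfies \eqref{eq:H3}.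

\begin{remark}[the wording of stability]\label{rem:defect}
Read literally, Definition~\ref{def:us} makes stability fail for a trivial reason, with or without convexity. Take $\xi^n=\xi=0$, $f=0$ and $f^n=\alpha^n=n\mathbf 1_{[0,1/n]}(t)$ for $n\ge1/T$. All hypotheses hold, $Y=0$ and $Y^n_t=(1-nt)^+$ are solutions in $\mathcal E$, and $\sup_t|Y^n_t-Y_t|=1$. The uniform integrability of $(\alpha^n)$ in Theorem~\ref{thm:sharp}(a) excludes such concentration. Theorem~\ref{thm:counter} does not exploit this defect: there $\alpha^n=0$ and the data do not depend on $n$.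
\end{remark}

Section~\ref{sec:mass} isolates the mechanism of non-uniqueness on a linear equation, and Section~\ref{sec:counter} turns it into Theorem~\ref{thm:counter}. Section~\ref{sec:rate} explains the number $\mu^*$; the two halves of Theorem~\ref{thm:sharp} are proved in Sections~\ref{sec:positive} and~\ref{sec:negative}.

\section{Standard facts and the clock}\label{sec:tools}

We identify row and column vectors, so that $Z\,dB=\sum_iZ^i\,dB^i$ and $v\cdot b$ is the scalar product. The following facts are used throughout.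

\begin{itemize}
\item[(F1)] \emph{Stochastic exponential.} For a progressive process $b$ with $\int_0^T|b|^2ds<\infty$ a.s., $D^b_t=\exp(\int_0^tb\,dB-\frac12\int_0^t|b|^2ds)$ is a positive local martingale with $dD^b=D^b\,b\,dB$ and $\mathbb E[D^b_T]\le1$. If $\mathbb E[\exp(\frac12\int_0^T|b|^2ds)]<\infty$, it is a martingale (Novikov), $Q=D^b_T\,\mathbb P$ is a probability and $B^Q=B-\int b\,ds$ is a $Q$-Brownian motion (Girsanov). If $\int_0^T|b|^2ds\le N$, then $(D^b_T)^2\le e^ND^{2b}_T$, so $D^b_T\in L^2$.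
\item[(F2)] \emph{Removing localization.} A continuous process $\Pi$ that is the sum of a local martingale and a nondecreasing process and satisfies $\mathbb E[\sup_t|\Pi_t|]<\infty$ is a submartingale, and a martingale if the second part vanishes. If $\mathbb E\int_0^T|H|^2ds<\infty$, then $\int H\,dB$ is a martingale.
\item[(F3)] \emph{$Y$ determines $Z$.} If $(Y,Z)$ and $(Y',Z')$ solve BSDEs, then $\langle Y'-Y\rangle_T=\int_0^T|Z'-Z|^2ds$. So $Y=Y'$ implies $Z=Z'$ $dt\otimes d\mathbb P$-a.e.
\item[(F4)] \emph{Tanaka's formula.} With $\operatorname{sgn}=1$ on $(0,\infty)$ and $-1$ on $(-\infty,0]$, a continuous semimartingale satisfies $d|Y|=\operatorname{sgn}(Y)\,dY+dL$ with $L$ continuous and nondecreasing.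
\item[(F5)] \emph{Maximal inequalities.} For a martingale, $\mathbb E[\sup_t|N_t|^2]\le4\,\mathbb E[N_T^2]$ (Doob). For a continuous local martingale with $N_0=0$ and $p\ge1$, $\mathbb E[\sup_t|N_t|^p]\le c_p\,\mathbb E[\langle N\rangle_T^{p/2}]$ (Burkholder--Davis--Gundy).
\item[(F6)] \emph{Vitali's theorem.} On a finite measure space, a uniformly integrable sequence that tends to $0$ in measure tends to $0$ in $L^1$. Families bounded in some $L^q$, $q>1$, are uniformly integrable.
\item[(F7)] \emph{Tails.} $\mathbb P(N(0,s)\ge y)\le e^{-y^2/(2s)}$ for $y\ge0$. If $S\ge0$ and $\mathbb P(S>s)\le e^{-cs}$ for all large $s$, with $c>0$, then $\mathbb E[e^{cS/2}]=1+\int_0^\infty\frac c2e^{cs/2}\,\mathbb P(S>s)\,ds<\infty$. Hence $\mathbb E[e^{\phi(S)}]<\infty$ for every continuous $\phi$ with $\phi(s)/s\to0$, since $\phi(s)\le c'+cs/2$.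
\item[(F8)] \emph{From slopes to \eqref{eq:L}.} Let $F$ be locally Lipschitz on $\mathbb R^{1\times m}$, $z^\theta=(1-\theta)z+\theta z'$, and suppose $|\frac{d}{d\theta}F(z^\theta)|\le2C|z^\theta|\,|z-z'|$ for a.e.\ $\theta\in[0,1]$. Since $|z^\theta|\le(1-\theta)|z|+\theta|z'|$, integration gives $|F(z)-F(z')|\le C|z-z'|(|z|+|z'|)$.
\end{itemize}

For $t<T$ put $W^i_t=\int_0^t\zeta\,dB^i$. It has law $N(0,A(t))$, and it is a Brownian motion in the clock $s=A(t)$, which runs through all of $[0,\infty)$ before time $T$. If $X$ is a continuous semimartingale on $[0,T)$ with $d\langle X\rangle=\zeta^2dt$ and $\psi(s,x)$ is smooth, It\^o's formula reads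
\begin{equation}\label{eq:ito}
d\psi(A(t),X_t)=\psi_x\,dX_t+\big(\psi_s+\tfrac12\psi_{xx}\big)\zeta^2\,dt .
\end{equation}
Our examples are stopped at a stopping time $\rho$, and $S=A(\rho)$ is the elapsed clock time; $\{S>s\}=\{\rho>t\}$ for $s=A(t)$. They use the following observation.

\begin{itemize}
\item[(S)] Let $f=f(t,z)$ satisfy $f(t,0)=0$, let $\rho<T$ a.s., and suppose $dY=-f(t,Z)\,dt+Z\,dB$ on $[0,\rho]$ with $\int_0^\rho|Z|^2dt<\infty$. Extend by $Y=Y_\rho$ and $Z=0$ on $(\rho,T]$. Then $(Y,Z)$ solves \eqref{eq:bsde} with $\xi=Y_\rho$.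
\end{itemize}

\section{Linearization and loss of mass}\label{sec:mass}

Let $f=f(t,z)$ satisfy \eqref{eq:L} and let $(Y,Z)$, $(Y',Z')$ be two solutions with the same terminal value. Put $U=Y'-Y$, $V=Z'-Z$ and $b=|V|^{-2}\big(f(t,Z')-f(t,Z)\big)V\,\mathbf 1_{V\ne0}$. Then $|b|\le C(1+|Z|+|Z'|)$, and $U$ solves a linear equation:
\begin{equation}\label{eq:lin}
dU=V\,dB-V\cdot b\,dt,\qquad U_T=0.
\end{equation}
With $D=D^b$, the product rule gives $d(DU)=D\,dU+U\,dD+DV\cdot b\,dt=D(V+Ub)\,dB$. Thus $DU$ is a local martingale that ends at $0$, and uniqueness follows as soon as it is a true martingale.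

\begin{lemma}\label{lem:lip}
If $f=f(t,z)$ is Lipschitz in $z$, uniformly in $(t,\omega)$, then \eqref{eq:bsde} has at most one solution in $\mathcal E$.
\end{lemma}

\begin{proof}
Here $b$ is bounded, so $\sup_tD_t\in L^2$ by (F1) and (F5), and $\sup_t|U_t|\in L^2$ for solutions in $\mathcal E$. By (F2), $D_tU_t=\mathbb E[D_TU_T\,|\,\mathcal F_t]=0$. Hence $U=0$, and $V=0$ by (F3).
\end{proof}

Under \eqref{eq:L} alone, $b$ is as large as $Z$, and $D$ may lose mass: $\mathbb E[D_T]<1$. The next example shows that lost mass can carry a nonzero solution of \eqref{eq:lin}, even a bounded one.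

\begin{example}\label{ex:linear}
Fix $i\in\{1,\dots,m\}$ and $\nu>0$, and consider the generator $\nu\zeta(t)z_i$ with $\xi=0$. One solution is $(0,0)$. For another, let $W=W^i$, let $D_t=\exp(\nu W_t-\frac{\nu^2}2A(t))$ be the density attached to $b=\nu\zeta e_i$, and stop when $D$ has fallen to $e^{-\nu}$:
\[
\rho_0=\inf\{t<T:\ D_t\le e^{-\nu}\}=\inf\{t<T:\ W_t\le\tfrac\nu2A(t)-1\},\qquad\inf\emptyset=T .
\]
For $s=A(t)\ge4/\nu$ we have $\frac\nu2s-1\ge\frac\nu4s$, so (F7) gives
\begin{equation}\label{eq:tailchi}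
\mathbb P(\rho_0>t)\le\mathbb P\big(W_t>\tfrac\nu4s\big)\le e^{-\nu^2s/32}.
\end{equation}
In particular $\rho_0<T$ a.s. Now $1-e^{-\nu}/D_t=\chi(A(t),W_t)$ with
\[
\chi(s,w)=1-e^{-\nu(1+w-\nu s/2)} .
\]
We have $\chi_w=\nu(1-\chi)$, $\chi_{ww}=-\nu^2(1-\chi)$ and $\chi_s=-\frac{\nu^2}2(1-\chi)$, so $\chi_s+\frac12\chi_{ww}=-\nu\chi_w$, and \eqref{eq:ito} gives
\begin{equation}\label{eq:dchi}
d\chi=\zeta\chi_w\,dB^i-\nu\zeta^2\chi_w\,dt .
\end{equation}
On $[0,\rho_0]$ we have $0\le\chi\le1$ and $0\le\chi_w\le\nu$, and $\chi=0$ at $\rho_0$. By (S), $U=\chi(A(t\wedge\rho_0),W_{t\wedge\rho_0})$ and $V=\zeta\chi_w\mathbf 1_{t\le\rho_0}e_i$ form a bounded solution with $U_0=1-e^{-\nu}>0$.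

The loss of mass is explicit: the stopped density starts at $1$ and ends at the constant $D_{\rho_0}=e^{-\nu}$, and $U_0$ is the missing mass. In pictures, $1+W-\frac\nu2A$ has drift $-\nu/2$ in the clock $s$ and reaches $0$; after the change of measure on $[0,t]$ it has drift $+\nu/2$, and $U$ plays the role of the probability of never reaching $0$.
\end{example}

Two obstacles separate this example from Theorem~\ref{thm:counter}.

\emph{The generator is not admissible.} If $\nu\zeta(t)|z_i|\le\alpha_t+\frac\gamma2|z|^2$ for all $z$, then $z=(\nu\zeta/\gamma)e_i$ gives $\alpha_t\ge\nu^2\zeta^2/(2\gamma)$, which is not integrable. But a quadratic generator may have slope of order $\zeta$ at points $z$ of size $\zeta$. So we should not perturb the solution $Z=0$ but a solution $Z=\ell\zeta e_1$, near which $f(t,z)=\zeta z_1$. The corresponding $Y$ is $\ell X$ with $X=W^1-A$.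

\emph{This $Y$ must lie in $\mathcal E$.} Take $\nu=1$, $i=1$, and stop at $\rho_0$. Then $X_{\rho_0}=-1-S/2$ with $S=A(\rho_0)$. If $\mathbb E[e^{S/2}]$ were finite, Novikov's criterion would give $\mathbb E[D_{\rho_0}]=1$, which is false. So $\mathbb E[e^{|X_{\rho_0}|}]=\infty$ and \eqref{eq:H3} fails. The same argument shows that, whatever the stopping rule, mass can be lost only if $S$ does not have all exponential moments. We therefore want $\sup|X|$ to be bounded by a \emph{sublinear} function of $S$, which (F7) then handles. We need a two-sided barrier $|x|=a(s)$ with $a(s)=o(s)$, so that $X$, which has drift $-1$, crosses it at a time with exponential tail, but wide enough for a positive ``survival function'' of driftless Brownian motion to exist inside it.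

\section{Proof of Theorem~\ref{thm:counter}}\label{sec:counter}

\subsection*{The generator}
The function $f(t,\cdot)$ equals $2z_1|z_1|/\ell$ for $|z_1|\le\ell\zeta/2$ and $\zeta z_1$ for $|z_1|\ge\ell\zeta/2$; near $0$ it is neither convex nor concave. We have $|f|\le\frac2\ell|z|^2\le\frac\gamma2|z|^2$ because $\ell\ge4/\gamma$. As a function of $z_1$, $f$ is locally Lipschitz with derivative $4|z_1|/\ell$ in the first region and $\zeta\le2|z_1|/\ell$ in the second, so the slope is at most $\frac4\ell|z|\le2C|z|$ because $\ell\ge2/C$. By (F8), $|f(t,z)-f(t,z')|\le C|z-z'|(|z|+|z'|)$. Thus \eqref{eq:H1}, \eqref{eq:H2} and \eqref{eq:L} hold with $\alpha=0$, $\beta=0$, and $f(t,0)=0$.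

\subsection*{The barrier}
A survival function must solve $\psi_s+\frac12\psi_{xx}=0$. In terms of $x=w-s$, Example~\ref{ex:linear} with $\nu=1$ used $1-e^{-1}e^{\theta x-\theta^2s/2}$ with $\theta=-1$, whose zero set is a straight line. Averaging the exponentials $e^{\theta x-\theta^2s/2}$ over a standard Gaussian $\theta$ produces a symmetric solution with a sublinear level set:
\[
p(s,x)=(1+s)^{-1/2}\exp\Big(\frac{x^2}{2(1+s)}\Big),\qquad \psi(s,x)=1-e^{-1/2}p(s,x).
\]
Directly, $p_x=\frac{x}{1+s}\,p$, $p_{xx}=\big(\frac1{1+s}+\frac{x^2}{(1+s)^2}\big)p$ and $p_s=-\big(\frac1{2(1+s)}+\frac{x^2}{2(1+s)^2}\big)p$, so $\psi_s+\frac12\psi_{xx}=0$. Taking logarithms, $p<e^{1/2}$ means $x^2<(1+s)(1+\log(1+s))$. Hence, with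
\[
a(s)=\sqrt{(1+s)(1+\log(1+s))},
\]
$\psi(s,x)>0$ if and only if $|x|<a(s)$, and $\psi(s,x)=0$ if and only if $|x|=a(s)$. The function $a$ is increasing, $a(0)=1$ and $a(s)/s\to0$. For $|x|\le a(s)$ we have $e^{-1/2}p\le1$, and $\log(1+s)\le s$ gives
\begin{equation}\label{eq:psix}
|\psi_x|=e^{-1/2}p\,\frac{|x|}{1+s}\le\frac{a(s)}{1+s}=\sqrt{\frac{1+\log(1+s)}{1+s}}\le1 .
\end{equation}

Let $X_t=W^1_t-A(t)$ for $t<T$ and $\rho=\inf\{t<T:|X_t|\ge a(A(t))\}$, with $\inf\emptyset=T$. Choose $s_0$ with $a(s)\le s/2$ for $s\ge s_0$. For $s=A(t)\ge s_0$,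
\[
\mathbb P(\rho>t)\le\mathbb P\big(X_t>-a(s)\big)\le\mathbb P\big(W^1_t>s/2\big)\le e^{-s/8}.
\]
So $\rho<T$ a.s., and $S=A(\rho)$ is finite with an exponential tail.

\subsection*{First solution}
Let $Y_t=\ell X_{t\wedge\rho}$, $Z_t=\ell\zeta(t)\mathbf 1_{t\le\rho}\,e_1$ and $\xi=\ell X_\rho$. On $[0,\rho]$, $f(t,Z_t)=\ell\zeta\min\{\zeta,2\zeta\}=\ell\zeta^2$ and $dY=\ell\zeta\,dB^1-\ell\zeta^2dt$. Also $\int_0^T|Z|^2dt=\ell^2S<\infty$. By (S), $(Y,Z)$ is a solution. Since $\sup_t|Y_t|\le\ell a(S)$, fact (F7) with $\phi=\lambda\ell a$ gives $\mathbb E[e^{\lambda\sup|Y|}]<\infty$ for every $\lambda$. Thus $(Y,Z)\in\mathcal E$, and $\xi=Y_T$ has all exponential moments.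

\subsection*{Second solution}
Let $U_t=\psi(A(t\wedge\rho),X_{t\wedge\rho})$. Then $0\le U\le1$, and $U_\rho=0$ because $|X_\rho|=a(S)$. By \eqref{eq:ito}, $dU=\psi_x\,dX$ on $[0,\rho]$. We add to $Y$ a multiple of $U$ small enough for $Z'$ to stay in the region $z_1\ge\ell\zeta/2$, where $f$ is linear:
\[
Y'=Y+\tfrac\ell2U,\qquad Z'_t=\ell\zeta(t)\big(1+\tfrac12\psi_x(A(t),X_t)\big)\mathbf 1_{t\le\rho}\,e_1 .
\]
On $[0,\rho]$, \eqref{eq:psix} gives $\frac12\ell\zeta\le Z'_1\le\frac32\ell\zeta$, so $f(t,Z')=\zeta Z'_1$, while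
\[
dY'=\ell\big(1+\tfrac12\psi_x\big)\big(\zeta\,dB^1-\zeta^2dt\big)=Z'\,dB-\zeta Z'_1\,dt .
\]
Moreover $\int_0^T|Z'|^2dt\le\frac94\ell^2S<\infty$ and $Y'_\rho=Y_\rho=\xi$. By (S), $(Y',Z')$ solves the same BSDE, and it lies in $\mathcal E$ because $\sup|Y'|\le\sup|Y|+\ell/2$. Finally
\[
Y'_0-Y_0=\tfrac\ell2\,\psi(0,0)=\tfrac\ell2\big(1-e^{-1/2}\big)>0 .
\]
This disproves uniqueness. For stability take $(\xi^n,f^n)=(\xi,f)$ and $(Y^n,Z^n)=(Y',Z')$ for all $n$: every hypothesis of Definition~\ref{def:us} holds, and $\mathbb E[\sup_t|Y_t-Y^n_t|^p]\ge|Y_0-Y'_0|^p$ is a positive constant. \qed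

\begin{remark}[the lost mass]
Let $D_t=\exp(W^1_t-\frac12A(t))$, the density attached to $b=\zeta e_1$. For $t<T$, $b$ is bounded on $[0,t]$, so $D$ and $DU$, stopped at $\rho$, are martingales on $[0,t]$. As $U_\rho=0$ and $U\le1$,
\[
1-e^{-1/2}=\mathbb E[D_tU_t\mathbf 1_{\rho>t}]\le\mathbb E[D_t\mathbf 1_{\rho>t}]=1-\mathbb E[D_\rho\mathbf 1_{\rho\le t}].
\]
Letting $t\uparrow T$ gives $\mathbb E[D_\rho]\le e^{-1/2}<1$.
\end{remark}

\begin{remark}[uniquely solvable approximations]
The failure of stability does not depend on choosing approximating equations that are themselves non-unique. Let $\xi^n=\xi$ and $f^n(t,z)=z_1\min\{\zeta(t)\wedge n,2|z_1|/\ell\}$. The computation above, with $\zeta\wedge n$ in place of $\zeta$, shows that $f^n$ has the same constants $\gamma,C$, with $\alpha^n=0$, and slope at most $2n$; also $f^n(t,\cdot)=f(t,\cdot)$ once $n\ge\zeta(t)$. Each BSDE $(\xi,f^n)$ has exactly one solution in $\mathcal E$, by the existence result and Lemma~\ref{lem:lip}. These solutions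 cannot converge both to $Y$ and to $Y'$.
\end{remark}

\section{Where the rate $\mu^*$ comes from}\label{sec:rate}

This section is a heuristic and is not used in the proofs. Consider two nearby solutions with $Z\approx Z'$ large, and measure time by the clock $ds=|Z|^2dt$. In this clock $Y$ is a Brownian motion with drift $-f/|Z|^2$. Up to lower-order terms this drift is at most $\gamma/2$ in modulus by \eqref{eq:H2}, and at most $C$ by \eqref{eq:L} with $z'=0$; so it is at most $\bar\gamma/2$. The change of measure that removes the drift in \eqref{eq:lin} adds $Z\cdot b/|Z|^2$, which is at most $2C$ since $|b|\lesssim2C|Z|$. Under the new measure $Q$ the drift of $Y$ is at most $\delta=\bar\gamma/2+2C=\mu^*/2$.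

The process stays small for the longest time when this drift points to the origin. The function $v(y)=(e^{2\delta|y|}-1-2\delta|y|)/(2\delta^2)$ satisfies $\frac12v''-\delta\operatorname{sgn}(y)v'=1$, so a Brownian motion with drift $-\delta\operatorname{sgn}$, started at $0$, leaves $(-x,x)$ after expected time $v(x)$, of order $e^{\mu^*x}$.

Both halves of Theorem~\ref{thm:sharp} come from this exponent. The relative entropy of $Q$, stopped when $|Y|$ reaches $x$, is $\frac12\mathbb E_Q\int|b|^2dt$, which is proportional to the elapsed clock time and hence of order at most $e^{\mu^*x}$. Under $\mathbb P$, the level $x$ is reached with probability about $\exp(-\lambda e^{\mu x})$. A measure of entropy $H$ gives an event $E$ probability at most about $H/\log(1/\mathbb P(E))$, here $e^{(\mu^*-\mu)x}$, which tends to $0$ if $\mu>\mu^*$: no mass escapes. Conversely, if the drift under $Q$ is restoring of size $k/2$ with $k<\mu^*$, a barrier with $e^{ka(s)}\approx s^{1+q}$ should admit a positive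 survival function. If the stopping time $S$ has an exponential tail under $\mathbb P$, then $e^{\mu\sup|Y|}\lesssim S^{\mu(1+q)/k}$ is a sublinear function of $S$ when $\mu(1+q)<k$, and it has all exponential moments.

\section{Uniqueness and stability at rates $\mu>\mu^*$}\label{sec:positive}

We prove Theorem~\ref{thm:sharp}(a). We cannot show directly that the Girsanov density is a martingale. Instead we stop it, so that it defines a probability $Q$, and bound the $Q$-probability that the stopping occurs before $T$.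

\subsection{Reduction to $\gamma>0$ and $\mu>\gamma+4C$}

If $0<\gamma\le2C$ there is nothing to do. If $\gamma=0$, replace it by a small positive number, which preserves \eqref{eq:H2} and $\mu>\gamma+4C$. If $\gamma>2C$, then $\mu>6C$; choose $\varepsilon>0$ with $\mu>6C+2\varepsilon$. By \eqref{eq:L}, \eqref{eq:H2} at $z=0$, and $C|z|\le\varepsilon|z|^2+C^2/(4\varepsilon)$,
\[
|f(t,y,z)|\le|f(t,y,0)|+C|z|+C|z|^2\le\Big(\alpha_t+\frac{C^2}{4\varepsilon}\Big)+\beta|y|+(C+\varepsilon)|z|^2 .
\]
So the standing assumptions hold with $2C+2\varepsilon$ in place of $\gamma$ and $\alpha+C^2/(4\varepsilon)$ in place of $\alpha$, and likewise for $f^n$. This adds a constant $c$ to $\Theta$ and $\Theta^n$, which is compensated by replacing $\lambda$ by $\lambda e^{-\mu c}$, and it preserves uniform integrability. From now on $\gamma>0$, $\mu>\gamma+4C$, and we fix $\kappa\in(\gamma+4C,\mu)$.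

\subsection{A priori bounds}

The moment hypothesis concerns the data. We first transfer it to the solution.

\begin{lemma}\label{lem:apriori}
Let $(Y,Z)\in\mathcal E$ be a solution for $(\xi,f)$, suppose $\mathbb E[\exp(\lambda e^{\mu\Theta})]\le K$, and put $M_t=|Y_t|+\int_0^t\alpha_s\,ds$, $M^*=\sup_{t\le T}M_t$. Then $\mathbb E[\exp(\lambda e^{\mu M^*})]\le4K$. For each $p\ge1$, $\mathbb E[e^{pM^*}]$ and $\mathbb E[(\int_0^T|Z|^2ds)^p]$ are bounded by constants depending only on $p,\lambda,\mu,K,\beta,\gamma,T$.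
\end{lemma}

\begin{proof}
We compare with the model generator. Let $\Lambda_t=e^{\beta t}|Y_t|+\int_0^te^{\beta s}\alpha_s\,ds$, so that $M_t\le\Lambda_t$ and $\Lambda_T\le\Theta$. By (F4),
\[
d\Lambda=e^{\beta t}\big[\alpha+\beta|Y|-\operatorname{sgn}(Y)f\big]dt+e^{\beta t}dL+e^{\beta t}\operatorname{sgn}(Y)Z\,dB,
\]
and the bracket is at least $-\frac\gamma2|Z|^2$ by \eqref{eq:H2}. Since $d\langle\Lambda\rangle=e^{2\beta t}|Z|^2dt$, the finite-variation part of $d\,e^{\gamma\Lambda}=\gamma e^{\gamma\Lambda}(d\Lambda+\frac\gamma2d\langle\Lambda\rangle)$ is at least $\frac{\gamma^2}2e^{\gamma\Lambda}(e^{2\beta t}-e^{\beta t})|Z|^2dt\ge0$. The process $e^{\gamma\Lambda}$ is dominated by $\exp(\gamma e^{\beta T}(\sup|Y|+\int_0^T\alpha\,dt))$, which is integrable by the Cauchy--Schwarz inequality, $(Y,Z)\in\mathcal E$ and \eqref{eq:H3}. By (F2), $e^{\gamma M_t}\le e^{\gamma\Lambda_t}\le\mathbb E[e^{\gamma\Theta}\,|\,\mathcal F_t]$. Since $\mu\ge\gamma$, the function $r\mapsto\exp(\frac\lambda2r^{\mu/\gamma})$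 is convex and increasing on $[0,\infty)$, and Jensen's inequality gives
\[
\exp\big(\tfrac\lambda2e^{\mu M_t}\big)\le\mathbb E\big[\exp\big(\tfrac\lambda2e^{\mu\Theta}\big)\,\big|\,\mathcal F_t\big].
\]
Both sides are continuous in $t$ (the right side is a martingale in a Brownian filtration), so Doob's inequality yields the first claim. The bound on $\mathbb E[e^{pM^*}]$ follows, as $e^{pr}\le c\exp(\lambda e^{\mu r})$ for $r\ge0$.

For $Z$ we use a function whose second derivative beats the quadratic term with a margin: $u(y)=\gamma^{-2}(e^{\gamma|y|}-1-\gamma|y|)$ is $C^2$ and nonnegative, $|u'|=\gamma^{-1}(e^{\gamma|y|}-1)$, $u''=e^{\gamma|y|}$, so $u''-\gamma|u'|=1$. Let $\sigma=\inf\{t:\int_0^t|Z|^2ds\ge N\}\wedge T$ and $I=\int_0^\sigma|Z|^2ds\le N$. By \eqref{eq:H2} the drift of $u(Y)$ is $-u'f+\frac12u''|Z|^2\ge\frac12|Z|^2-|u'|(\alpha+\beta|Y|)$, so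
\[
\tfrac12I\le\Psi+\Big|\int_0^\sigma u'(Y)Z\,dB\Big|,\qquad\Psi=\gamma^{-2}e^{\gamma M^*}+\gamma^{-1}e^{\gamma M^*}(1+\beta T)M^* .
\]
By (F5) and $ab\le\frac12a^2+\frac12b^2$,
\[
\mathbb E[I^p]\le4^p\,\mathbb E[\Psi^p]+4^pc_p\gamma^{-p}\,\mathbb E\big[e^{p\gamma M^*}I^{p/2}\big]\le4^p\,\mathbb E[\Psi^p]+\tfrac12(4^pc_p\gamma^{-p})^2\,\mathbb E\big[e^{2p\gamma M^*}\big]+\tfrac12\mathbb E[I^p].
\]
As $\mathbb E[I^p]\le N^p<\infty$, the last term can be absorbed. Let $N\to\infty$.
\end{proof}

This lemma is the only place where the class $\mathcal E$ enters, and some such restriction is needed: for $f=0$ and $\xi=0$, so that $\Theta=0$, the process $1+W^1$ stopped when it hits $0$, which happens before $T$ by recurrence of Brownian motion in the clock $A$, is a nonzero solution by (S).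

\subsection{The stopped change of measure}

We treat uniqueness and stability together. Let $(Y,Z),(Y',Z')\in\mathcal E$ be solutions for $(\xi,f)$ and $(\xi',f')$, which satisfy the standing assumptions with the same $\beta,\gamma$; let $f'$ satisfy \eqref{eq:L}, and let $\mathbb E[\exp(\lambda e^{\mu\Theta})]\le K$, $\mathbb E[\exp(\lambda e^{\mu\Theta'})]\le K$. Put $U=Y'-Y$, $V=Z'-Z$, $\Delta_s=(f'-f)(s,Y_s,Z_s)$, and
\[
c_s=\frac{f'(s,Y',Z')-f'(s,Y,Z')}{U}\,\mathbf 1_{U\ne0},\qquad b_s=\frac{f'(s,Y,Z')-f'(s,Y,Z)}{|V|^2}\,V\,\mathbf 1_{V\ne0}.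
\]
These processes are progressive, $f'(s,Y',Z')-f(s,Y,Z)=cU+V\cdot b+\Delta$, and by \eqref{eq:H1} and \eqref{eq:L}
\begin{equation}\label{eq:cb}
|c|\le\beta,\qquad|b|\le C(1+|Z|+|Z'|)\le C(1+2|Z|+|V|).
\end{equation}
For $x\ge1$ and $N\ge1$ define, with $\inf\emptyset=\infty$ and $M'$ built from $(Y',\alpha')$,
\begin{gather*}
\tau_x=\inf\{t:\max(M_t,M'_t)\ge x\},\qquad\theta=\inf\Big\{t:\int_0^t|\Delta|\,ds\ge1\Big\},\\
\sigma_N=\inf\Big\{t:\int_0^t(|Z|^2+|Z'|^2)\,ds\ge N\Big\},\qquad R=\tau_x\wedge\theta\wedge\sigma_N\wedge T .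
\end{gather*}
The time $\tau_x$ is the essential one; $\theta$ keeps the error term bounded, and $\sigma_N$ only serves to make $Q$ a probability, so all estimates must be independent of $N$. By Lemma~\ref{lem:apriori} and Markov's inequality,
\begin{equation}\label{eq:tau}
\mathbb P(\tau_x\le T)\le8K\,e^{-\lambda e^{\mu x}} .
\end{equation}

Let $\vartheta\le T$ be a stopping time, at which we want to estimate $U$ under $\mathbb P$. We change the measure only after $\vartheta$: let $D$ be the stochastic exponential of $\tilde b=\mathbf 1_{(\vartheta,R]}\,b$ and $Q=D_T\,\mathbb P$. Since $\int_0^R|b|^2ds\le3C^2(T+N)$, (F1) applies: $Q$ is a probability, $B^Q=B-\int\tilde b\,ds$ is a $Q$-Brownian motion, and $Q=\mathbb P$ on $\mathcal F_\vartheta$ because $\mathbb E[D_T\,|\,\mathcal F_\vartheta]=D_\vartheta=1$. Writing $\log D_T=\int_0^T\tilde b\,dB^Q+\frac12\int_0^T|\tilde b|^2ds$, we see that the relative entropy is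
\[
H:=\mathbb E_Q[\log D_T]=\tfrac12\,\mathbb E_Q\int_{\vartheta\wedge R}^R|b|^2ds .
\]

\begin{lemma}\label{lem:entropy}
There is a constant $c_1=c_1(\beta,\gamma,C,T,\kappa)$, independent of $N$, $\vartheta$ and the solutions, such that $H\le H_x:=c_1x^2e^{\kappa x}$ for $x\ge1$. Moreover
\begin{equation}\label{eq:repr}
\mathbb E\big[|U_\vartheta|\mathbf 1_{\vartheta<R}\big]\le e^{\beta T}\,\mathbb E_Q\Big[\Big(|U_R|+\int_\vartheta^R|\Delta|\,ds\Big)\mathbf 1_{\vartheta<R}\Big].
\end{equation}
\end{lemma}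

\begin{proof}
All integrals below run over $(\vartheta\wedge R,R]$, which is empty outside the event $\{\vartheta<R\}\in\mathcal F_\vartheta$. On this event $\tau_x>0$, so by continuity $|Y|,|Y'|\le x$ and $|U|\le2x$ on $[0,R]$, $\int\alpha\,ds\le x$ and $\int|\Delta|\,ds\le1$. Each stochastic integral below has as integrand a bounded multiple of $Z$ or $V$, and $\int|Z|^2ds\le N$, $\int|V|^2ds\le2N$; by (F2) it has zero conditional $Q$-expectation given $\mathcal F_{\vartheta\wedge R}$. Substituting $dB=dB^Q+b\,ds$,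
\[
dU=-(cU+\Delta)\,ds+V\,dB^Q,\qquad dY=\big(-f(s,Y,Z)+Z\cdot b\big)ds+Z\,dB^Q .
\]

\emph{The representation.} With $\Gamma_s=\exp(\int_\vartheta^sc\,dr)\le e^{\beta T}$ we have $d(\Gamma U)=-\Gamma\Delta\,ds+\Gamma V\,dB^Q$, so $U_\vartheta=\mathbb E_Q[\Gamma_RU_R+\int\Gamma\Delta\,ds\,|\,\mathcal F_\vartheta]$ on $\{\vartheta<R\}$. Taking absolute values and $Q$-expectations, and using $Q=\mathbb P$ on $\mathcal F_\vartheta$ on the left, gives \eqref{eq:repr}.

\emph{The bound on $V$.} Under $Q$ the equation for $U$ has no quadratic term, so $V$ is cheap. From $dU^2=|V|^2ds-2U(cU+\Delta)\,ds+2UV\,dB^Q$,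
\[
\mathbb E_Q\int|V|^2ds\le4x^2+8\beta Tx^2+4x\le c_2x^2,\qquad c_2=8(1+\beta T).
\]

\emph{The bound on $Z$.} Here the drift is quadratic: by \eqref{eq:H2} and \eqref{eq:cb},
\[
|-f+Z\cdot b|\le\alpha+\beta x+\tfrac12(\gamma+4C)|Z|^2+C|Z|(1+|V|).
\]
Let $\varphi(y)=\cosh(\kappa y)$, so that $\varphi''=\kappa^2\varphi$, $|\varphi'|\le\kappa\varphi$ and $1\le\varphi(Y)\le e^{\kappa x}$. Put $\epsilon_0=(\kappa-\gamma-4C)/4$, which is positive by the choice of $\kappa$. Since $C|Z|(1+|V|)\le\epsilon_0|Z|^2+\frac{C^2}{2\epsilon_0}(1+|V|^2)$, the drift of $\varphi(Y)$ is at least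
\[
\kappa\varphi\Big[2\epsilon_0|Z|^2-\alpha-\beta x-C|Z|(1+|V|)\Big]\ge\kappa\epsilon_0|Z|^2-\kappa e^{\kappa x}\Big[\alpha+\beta x+\frac{C^2}{2\epsilon_0}(1+|V|^2)\Big].
\]
As $\varphi(Y_R)-\varphi(Y_{\vartheta\wedge R})\le e^{\kappa x}$, taking $Q$-expectations gives
\[
\kappa\epsilon_0\,\mathbb E_Q\int|Z|^2ds\le e^{\kappa x}\Big(1+\kappa\Big[x+\beta Tx+\frac{C^2}{2\epsilon_0}(T+c_2x^2)\Big]\Big),
\]
so $\mathbb E_Q\int|Z|^2ds\le c_3x^2e^{\kappa x}$. Finally $|b|^2\le3C^2(1+4|Z|^2+|V|^2)$ yields $H\le\frac32C^2(T+4c_3x^2e^{\kappa x}+c_2x^2)$.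
\end{proof}

The right side of \eqref{eq:repr} is an expectation under $Q$, while our information on rare events is under $\mathbb P$. Entropy is the bridge.

\begin{lemma}\label{lem:ineq}
Put $h_x(r)=(H_x+\log2)/\log(1/r)$ for $r\in(0,1)$, $h_x(0)=0$, $h_x(1)=\infty$. Then $Q(E)\le h_x(\mathbb P(E))$ for every event $E$.
\end{lemma}

\begin{proof}
Let $0<\mathbb P(E)<1$; the other cases are trivial. Jensen's inequality for $r\log r$, conditionally on $E$ and on $E^c$, gives
\[
H=\mathbb E[D_T\log D_T]\ge Q(E)\log\frac{Q(E)}{\mathbb P(E)}+Q(E^c)\log\frac{Q(E^c)}{\mathbb P(E^c)} .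
\]
Since $r\log r+(1-r)\log(1-r)\ge-\log2$ on $[0,1]$ and $-Q(E^c)\log\mathbb P(E^c)\ge0$, the right side is at least $Q(E)\log(1/\mathbb P(E))-\log2$.
\end{proof}

The function $h_x$ is nondecreasing, tends to $0$ at $0$, and depends neither on $N$ nor on $\vartheta$, although $Q$ does. With \eqref{eq:tau}, for $x$ so large that $\lambda e^{\mu x}>\log(8K)$,
\begin{equation}\label{eq:key}
Q(\tau_x\le T)\le\varpi(x):=\frac{c_1x^2e^{\kappa x}+\log2}{\lambda e^{\mu x}-\log(8K)},\qquad x\,\varpi(x)\to0\quad(x\to\infty).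
\end{equation}
The limit holds because $\mu>\kappa$. This is where the hypothesis on the rate is used.

\subsection{Uniqueness}

Take $(\xi',f')=(\xi,f)$, so that $\Delta=0$, $\theta=\infty$ and $U_T=0$, and let $\vartheta=t<T$ be deterministic. On $\{t<R\}$ we have $|U_R|\le2x\mathbf 1_{R<T}$, so \eqref{eq:repr}, \eqref{eq:key} and Lemma~\ref{lem:ineq} give
\[
\mathbb E\big[|U_t|\mathbf 1_{t<R}\big]\le2xe^{\beta T}\big[\varpi(x)+h_x(\mathbb P(\sigma_N<T))\big].
\]
Almost surely $\sigma_N=\infty$ for large $N$. Letting $N\to\infty$, monotone convergence gives $\mathbb E[|U_t|\mathbf 1_{t<\tau_x}]\le2xe^{\beta T}\varpi(x)$. Almost surely $\tau_x=\infty$ for large $x$, so letting $x\to\infty$ gives $\mathbb E|U_t|=0$. By continuity $U=0$, and $V=0$ by (F3).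

\subsection{Stability}

Take for $\lambda$ the smaller of the two given values, and $K$ such that the moment bounds hold for $\Theta$ and all $\Theta^n$. Apply the above with $(\xi',f')=(\xi^n,f^n)$, writing $U^n,V^n,\Delta^n$; the stopping times and $Q$ depend on $n$, but $h_x$ and $\varpi$ do not.

\emph{The error term.} By \eqref{eq:H2}, $|\Delta^n|\le\alpha^n+(\alpha+2\beta|Y|+\gamma|Z|^2)$. The bracket is a fixed $dt\otimes d\mathbb P$-integrable process by Lemma~\ref{lem:apriori}, and $(\alpha^n)$ is uniformly integrable by hypothesis. Also $\Delta^n\to0$ a.e.\ by \eqref{eq:conv}. By (F6), $I^n:=\int_0^T|\Delta^n|\,ds\to0$ in $L^1(\mathbb P)$. This is the step that fails in Remark~\ref{rem:defect}.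

\emph{Convergence of $Y^n$.} To control a supremum we start at the first time $U^n$ is large. Fix $\varepsilon>0$ and $\delta\in(0,1)$, and let $\vartheta=\vartheta^n=\inf\{t:|U^n_t|\ge\varepsilon\}\wedge T$. On $\{\vartheta<R\}$ we have $|U^n_\vartheta|\ge\varepsilon$, $|U^n_R|\le2x$, $U^n_R=\xi^n-\xi$ if $R=T$, and $\int_\vartheta^R|\Delta^n|\,ds\le\min(1,I^n)$. Hence \eqref{eq:repr} gives
\[
\varepsilon\,\mathbb P(\vartheta<R)\le e^{\beta T}\Big[2x\,Q(R<T)+\delta+2x\,Q(|\xi^n-\xi|>\delta)+\delta+Q(I^n>\delta)\Big].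
\]
Now $\{R<T\}\subset\{\tau_x<T\}\cup\{\sigma_N<T\}\cup\{I^n\ge1\}$. Bound each $Q$-probability by \eqref{eq:key} or Lemma~\ref{lem:ineq} and let $N\to\infty$ with $n,x$ fixed:
\begin{multline*}
\varepsilon\,\mathbb P(\vartheta^n<\tau_x\wedge\theta\wedge T)\le e^{\beta T}\Big[2x\,\varpi(x)+2\delta+2x\,h_x(\mathbb P(I^n\ge1))\\+2x\,h_x(\mathbb P(|\xi^n-\xi|>\delta))+h_x(\mathbb P(I^n>\delta))\Big].
\end{multline*}
The last three terms tend to $0$ as $n\to\infty$. If $\vartheta^n<T$, then either $\vartheta^n<\tau_x\wedge\theta\wedge T$, or $\tau_x<T$, or $\theta<T$, and $\mathbb P(\theta<T)\le\mathbb P(I^n\ge1)\to0$. With \eqref{eq:tau},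
\[
\limsup_n\mathbb P(\vartheta^n<T)\le\varepsilon^{-1}e^{\beta T}\big[2x\,\varpi(x)+2\delta\big]+8Ke^{-\lambda e^{\mu x}} .
\]
Letting $\delta\to0$ and $x\to\infty$ gives $\mathbb P(\vartheta^n<T)\to0$. By continuity of the paths, $\{\sup_{t\le T}|U^n_t|>\varepsilon\}\subset\{\vartheta^n<T\}$, so $U^{n,*}:=\sup_t|U^n_t|\to0$ in probability. By Lemma~\ref{lem:apriori} the sequence $(U^{n,*})$ is bounded in every $L^q$, so by (F6) it tends to $0$ in every $L^p$.

\emph{Convergence of $Z^n$.} Let $J^n=\int_0^T(|f^n(s,Y^n,Z^n)|+|f(s,Y,Z)|)\,ds$. By \eqref{eq:H2} and Lemma~\ref{lem:apriori}, $(J^n)$ and $(\int_0^T|V^n|^2ds)$ are bounded in every $L^q$. It\^o's formula for $|U^n|^2$ under $\mathbb P$ gives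
\[
\int_0^T|V^n|^2ds\le(U^{n,*})^2+2U^{n,*}J^n+2\Big|\int_0^TU^nV^n\,dB\Big| .
\]
Let $p\ge2$ and take $L^{p/2}$ norms. By (F5) and the Cauchy--Schwarz inequality, $\mathbb E[(U^{n,*}J^n)^{p/2}]\le\mathbb E[(U^{n,*})^p]^{1/2}\,\mathbb E[(J^n)^p]^{1/2}$ and
\[
\mathbb E\Big[\Big|\int_0^TU^nV^n\,dB\Big|^{p/2}\Big]\le c_{p/2}\,\mathbb E\big[(U^{n,*})^p\big]^{1/2}\,\mathbb E\Big[\Big(\int_0^T|V^n|^2ds\Big)^{p/2}\Big]^{1/2}.
\]
In each product the first factor tends to $0$ and the second is bounded. So \eqref{eq:stab} holds for $p\ge2$, and hence for all $p\ge1$ by Jensen's inequality. \qed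

\section{Non-uniqueness below the threshold}\label{sec:negative}

We prove Theorem~\ref{thm:sharp}(b) by realizing the picture of Section~\ref{sec:rate}. The first solution will be $Y=X$, $Z=\zeta e_1$ up to a stopping time, where $dX=\zeta\,dB^1-\zeta^2\hat g\,dt$, and the generator will have value $\zeta^2\hat g$ and gradient $\zeta\hat b$ at $\zeta e_1$, with $|\hat g|<\bar\gamma/2$ and $|\hat b|<2C$. In the clock $s=A(t)$, $X$ has drift $-\hat g$ under $\mathbb P$ and $-(\hat g-\hat b_1)$ after the change of measure. We want the latter to be restoring and as strong as possible, and we need the stopping time to have an exponential tail under $\mathbb P$. In dimension one our construction obtains this tail from a constant drift $\hat g=g_0$ that pushes $X$ out, so $\hat b$ alone must do the restoring, and the rate is limited to $4C$. In dimension $m\ge2$ both $\hat g$ and $\hat b_1$ are restoring, and the tail is supplied by running Example~\ref{ex:linear} in the second coordinate, at the cost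 of an arbitrarily small component $\hat b_2=\nu$.

\subsection{Parameters}
\begin{itemize}
\item \emph{Case I} ($m=1$, $\mu<4C$). Choose $k\in(\mu,4C)$ and $g_0>0$ with $g_0<\bar\gamma/2$ and $k/2+g_0<2C$. Put $G=g_0$ and $b_*=k/2+g_0$.
\item \emph{Case II} ($m\ge2$, $\mu<\mu^*$). Choose $k\in(\mu,\mu^*)$ and write $k=2(G+b_1)$ with $G\in(0,\bar\gamma/2)$, $b_1\in(0,2C)$. Choose $\nu>0$ with $b_*:=(b_1^2+\nu^2)^{1/2}<2C$.
\end{itemize}
In both cases $G<\min(\gamma/2,C)$ and $b_*<2C$. Choose $q\in(0,1)$ with $(1+q)\mu<k$, and $n\ge2$ with $n\ge2(q+1)/k^2$.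

\subsection{A survival function for a restoring drift}

We smooth the drift $-\frac k2\operatorname{sgn}(x)$ into $-\frac k2\tanh\frac{kx}2$, for which the function $v$ of Section~\ref{sec:rate} has an explicit analogue,
\[
\Xi(x)=\frac{2q}{k^2}(\cosh kx-1).
\]
Indeed $\Xi'=\frac{2q}k\sinh kx$, $\frac12\Xi''=q\cosh kx=q+\frac{k^2}2\Xi$, and $\cosh kx-1=\tanh(\frac{kx}2)\sinh kx$ gives $\Xi=\frac1k\tanh(\frac{kx}2)\,\Xi'$; so $\frac12\Xi''-\frac k2\tanh(\frac{kx}2)\,\Xi'=q$. We look for $\psi=1-p$ with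
\[
p(s,x)=(n+s)^{-q}+(n+s)^{-q-1}\,\Xi(x).
\]
The second term creates a barrier near $\Xi(x)=(n+s)^{q+1}$, and the first is chosen so that its time derivative cancels the constant $q$:
\[
(n+s)^{q+1}\big(p_s+\tfrac12p_{xx}\big)=-q-\frac{(q+1)\Xi}{n+s}+q+\frac{k^2}2\Xi=\Big(\frac k2-\frac{q+1}{k(n+s)}\Big)\tanh\Big(\frac{kx}2\Big)\Xi' .
\]
The leftover term is absorbed into a small correction of the drift. Put
\[
\eta(s,x)=\Big(\frac k2-\frac{q+1}{k(n+s)}\Big)\tanh\frac{kx}2 .
\]
The prefactor lies in $[0,k/2]$ by the choice of $n$, so $|\eta|\le k/2$ and $|\eta_x|\le k^2/4$. Since $p_x=(n+s)^{-q-1}\Xi'$, we have shown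
\begin{equation}\label{eq:pde}
\psi_s+\tfrac12\psi_{xx}=\eta\,\psi_x .
\end{equation}
On the set $\{\psi\ge0\}$ we have $p\le1$, hence $\Xi(x)\le(n+s)^{q+1}$. Using $\frac{2q}k\cosh kx=k(\Xi+\frac{2q}{k^2})$, we get there
\begin{gather}
|\psi_x|\le(n+s)^{-q-1}\,\tfrac{2q}k\cosh kx\le k+\tfrac{2q}k,\label{eq:psix2}\\
e^{k|x|}\le2\cosh kx=2+\tfrac{k^2}q\,\Xi(x)\le2+\tfrac{k^2}q(n+s)^{q+1}=:e^{ka(s)}.\label{eq:barrier}
\end{gather}
The function $a$ so defined is increasing and $a(s)=O(\log s)$.

We split $\eta$ between value and gradient of the generator. Define functions $\hat g\in\mathbb R$ and $\hat b\in\mathbb R^{1\times m}$ of $(s,x)$ by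
\[
\text{Case I: }\ \hat g=g_0,\ \ \hat b=g_0-\eta;\qquad\text{Case II: }\ \hat g=\tfrac{2G}k\eta,\ \ \hat b=\big(-\tfrac{2b_1}k\eta,\ \nu,\ 0,\dots,0\big).
\]
In both cases $\hat g-\hat b_1=\eta$, $|\hat g|\le G$ and $|\hat b|\le b_*$.

\subsection{The processes}

Let $X$ be the strong solution on $[0,T)$ of
\[
dX_t=\zeta\,dB^1_t-\zeta^2\hat g(A(t),X_t)\,dt,\qquad X_0=0,
\]
which exists because on each $[0,t]$, $t<T$, the drift is bounded and Lipschitz in $x$. From now on $\hat g,\hat b,\eta,\psi,\psi_x$ are evaluated at $(A(t),X_t)$. By \eqref{eq:ito}, \eqref{eq:pde} and $\hat g-\eta=\hat b_1$,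
\[
d\psi=\psi_x\,(dX+\eta\zeta^2dt)=\zeta\psi_x\,dB^1-\zeta^2\,\hat b_1\psi_x\,dt .
\]
In Case I let $\chi\equiv1$. In Case II let $\chi=\chi(A(t),W^2_t)$ be the process of Example~\ref{ex:linear} with $i=2$, which satisfies \eqref{eq:dchi} with $\nu=\hat b_2$. Put $U=\psi\chi$. Since $\langle B^1,B^2\rangle=0$, the product rule gives $dU=\chi\,d\psi+\psi\,d\chi$, that is,
\begin{equation}\label{eq:dU}
dU=\zeta v\,dB-\zeta^2\,\hat b\cdot v\,dt,\qquad v=(\chi\psi_x,\ \psi\chi_w,\ 0,\dots,0)\quad(\text{Case I: }v=\psi_x).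
\end{equation}
Let $\rho=\inf\{t<T:\psi\le0\text{ or }\chi\le0\}$, $\inf\emptyset=T$, and $S=A(\rho)$. Initially $U_0=(1-n^{-q})\chi_0>0$, where $\chi_0=1$ or $1-e^{-\nu}$. For $t\le\rho$, $t<T$, we have $0\le\psi\le1$, $0\le\chi\le1$ and, in Case II, $0\le\chi_w\le\nu$. So $0\le U\le1$, $|v|\le c_v$ for a constant $c_v$ by \eqref{eq:psix2}, and $|X_t|\le a(A(t))$ by \eqref{eq:barrier}.

The time $S$ has an exponential tail. In Case I, $X_t=W^1_t-g_0s$ with $s=A(t)$, and $a(s)\le g_0s/2$ for large $s$, so $\mathbb P(S>s)\le\mathbb P(W^1_t\ge g_0s/2)\le e^{-g_0^2s/8}$. In Case II, $\rho\le\rho_0$ and \eqref{eq:tailchi} applies. Hence $\rho<T$ a.s., and $U_\rho=0$ by continuity.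

\subsection{The generator}

We need a function $F$ with $F(0)=0$ and $F(e_1+v)=\hat g+v\cdot\hat b$ for small $v$, whose growth and slope constants are barely larger than those forced at $e_1$. We let $F$ rise quadratically to the value $\hat g$ on the ball of radius $1-r$, keep it constant outside, and add the linear part, clamped so that it vanishes outside the ball of radius $r$ about $e_1$. The two balls have disjoint interiors, so the two slopes never add up. For $r\in(0,\frac12)$ let
\begin{gather*}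
F(z)=\hat g\,\min\Big\{\frac{|z|^2}{(1-r)^2},1\Big\}+\Phi(z),\\
\Phi(z)=\max\big\{-\phi(z),\min\{(z-e_1)\cdot\hat b,\ \phi(z)\}\big\},\qquad\phi(z)=b_*\,(r-|z-e_1|)^+,
\end{gather*}
and $f(t,\omega,z)=\zeta(t)^2F(z/\zeta(t))$ for $t<T$, $f(T,\cdot,\cdot)=0$. This $f$ is progressive through $\hat g,\hat b$ and continuous in $z$. Fix $r$ so small that
\begin{equation}\label{eq:r}
\frac{G+b_*r/2}{(1-r)^2}\le\frac\gamma2,\qquad\frac{G}{(1-r)^2}\le C,\qquad\frac{b_*}{1-r}\le2C,
\end{equation}
which is possible since $G<\gamma/2$, $G<C$ and $b_*<2C$.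

\emph{Values.} The function $\Phi$ is $b_*$-Lipschitz, being built by maxima and minima from $b_*$-Lipschitz functions. It vanishes for $|z-e_1|\ge r$, in particular for $|z|\le1-r$, so $F(0)=0$. With $d=|z-e_1|$ we have $|\Phi|\le b_*\min\{d,(r-d)^+\}\le b_*r/2$. If $d\le r/2$, then $|(z-e_1)\cdot\hat b|\le b_*d\le\phi(z)$, so the clamp is inactive, and $|z|\ge1-r$. Thus
\begin{equation}\label{eq:Flin}
F(e_1+v)=\hat g+v\cdot\hat b\qquad\text{for }|v|\le r/2 .
\end{equation}

\emph{Growth.} For $|z|\le1-r$, $|F(z)|\le G(1-r)^{-2}|z|^2$. For $|z|\ge1-r$, $|F(z)|\le G+b_*r/2\le(G+b_*r/2)(1-r)^{-2}|z|^2$. By \eqref{eq:r}, $|F(z)|\le\frac\gamma2|z|^2$.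

\emph{Slope.} $F$ is Lipschitz, and a nondegenerate segment meets the sphere $|z|=1-r$ in at most two points. Where $|z|<1-r$, $F=\hat g|z|^2/(1-r)^2$ has slope at most $2G(1-r)^{-2}|z|\le2C|z|$. Where $|z|>1-r$, $F=\hat g+\Phi$ has slope at most $b_*\le b_*(1-r)^{-1}|z|\le2C|z|$. By (F8), $|F(z)-F(z')|\le C|z-z'|(|z|+|z'|)$.

Both bounds are homogeneous of degree two, hence invariant under $F\mapsto\zeta^2F(\cdot/\zeta)$. So $f$ satisfies \eqref{eq:H1} and \eqref{eq:H2} with $\alpha=0$, $\beta=0$ and constant $\gamma$, it satisfies \eqref{eq:L} with constant $C$, and $f(t,0)=0$.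

\subsection{Two solutions}

Let $\epsilon>0$ with $\epsilon c_v\le r/2$, and set $\xi=X_\rho$,
\[
Y_t=X_{t\wedge\rho},\quad Z_t=\zeta\mathbf 1_{t\le\rho}\,e_1,\qquad Y'_t=Y_t+\epsilon U_{t\wedge\rho},\quad Z'_t=\zeta\mathbf 1_{t\le\rho}\,(e_1+\epsilon v_t).
\]
On $[0,\rho]$, \eqref{eq:Flin} gives $f(t,Z)=\zeta^2\hat g$ and $f(t,Z')=\zeta^2(\hat g+\epsilon\,\hat b\cdot v)$. By the equation for $X$ and \eqref{eq:dU}, $dY=-f(t,Z)\,dt+Z\,dB$ and $dY'=-f(t,Z')\,dt+Z'\,dB$. Also $\int_0^T(|Z|^2+|Z'|^2)\,dt\le(1+(1+\epsilon c_v)^2)S<\infty$, and $Y'_\rho=Y_\rho=\xi$ since $U_\rho=0$. By (S) both pairs solve the BSDE $(\xi,f)$, and they differ: $Y'_0-Y_0=\epsilon U_0>0$. By \eqref{eq:barrier},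
\[
e^{\mu\sup_t|Y_t|}\le e^{\mu a(S)}=\Big(2+\frac{k^2}q(n+S)^{q+1}\Big)^{\mu/k},
\]
and $e^{\mu a(s)}=O(s^{\mu(q+1)/k})$ is sublinear because $\mu(q+1)<k$. Fact (F7) with $\phi=\lambda e^{\mu a}$ gives $\mathbb E[\exp(\lambda e^{\mu\sup|Y|})]<\infty$ for every $\lambda>0$. The same holds for $Y'$, because $e^{\mu\sup|Y'|}\le e^{\mu\epsilon}e^{\mu\sup|Y|}$ and $\lambda$ is arbitrary. In particular $\xi$ satisfies \eqref{eq:H3} and both solutions lie in $\mathcal E$. \qed

\begin{thebibliography}{1}

\bibitem{slides}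
\emph{Quadratic And Superquadratic BSDEs And Related PDEs},\\
\texttt{http://www.lmba-math.fr/perso/rainer.buckdahn/March\%202010/}\\
\texttt{presentation/Workshop/Roscoff\%20Hu.pdf}

\end{thebibliography}
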